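
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}{Lemma}[section]
\newtheorem{proposition}[lemma]{Proposition}
\theoremstyle{definition}
\newtheorem{definition}[lemma]{Definition}
\newtheorem{example}[lemma]{Example}
\newtheorem{remark}[lemma]{Remark}
\numberwithin{equation}{section}

\title{Exterior tangent cones of injectivity domains\\ are upper semicontinuous}


\begin{abstract}
Let $M$ be a smooth compact connected Riemannian manifold and let $I(M)\subset TM$ be the union of its injectivity domains. We prove that $I(M)$ is upper semicontinuously differentiable from the exterior: limits of exterior tangent cones of the domains $I(x_k)$ at boundary points $p_k$ are contained in the exterior tangent cone at the limit point. We also show that $-t_C$, where $t_C$ is the cut time, is Clarke regular jointly in the base point and the direction, and we give an explicit formula for its directional derivatives. The main point is that the first-order conditions produced by pairs of distinct minimizing geodesics converge, after normalization, to conditions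 attached to conjugate points when the two geodesics merge.
\end{abstract}

\section{The question and the results}

\subsection{Injectivity domains and their exterior cones}

Throughout, $M$ is a smooth compact connected Riemannian manifold without boundary, of dimension $n\ge1$, with tangent bundle $\pi:TM\to M$, unit tangent bundle $UM$, distance $d$ and exponential map $\exp$. For $(x,\xi)\in UM$ the \emph{cut time} $t_C(x,\xi)\in(0,\infty)$ is the supremum of those $t>0$ for which $s\mapsto\exp_x(s\xi)$ is minimizing on $[0,t]$. The \emph{injectivity domain} at $x$ is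
\[
I(x)=\{t\xi:\ \xi\in U_xM,\ 0\le t<t_C(x,\xi)\}\subset T_xM .
\]
Its boundary $\partial I(x)=\{t_C(x,\xi)\xi:\xi\in U_xM\}$ is the tangent cut locus, and $I(M)=\bigcup_x\{x\}\times I(x)$ is an open subset of $TM$.

Let $O$ be an open subset of $TM$ with fibers $O_x=O\cap T_xM$. For $p\in\partial O_x$ the \emph{exterior tangent cone} is
\[
T^{\rm ext}_pO_x=\Big\{\lim_{\ell\to\infty}\frac{p_\ell-p}{t_\ell}:\ p_\ell\notin O_x,\ t_\ell>0,\ t_\ell\to0,\ p_\ell\to p\Big\}.
\]
It records the directions in which, to first order, the complement of $O_x$ can be reached from $p$. The set $O$ is \emph{upper semicontinuously differentiable from the exterior} (u.s.c.d.e.) if, whenever $(x_k,p_k)\to(x,p)$ in $TM$ with $p_k\in\partial O_{x_k}$,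
\[
T_p^{\rm ext}O_x\supset\limsup_{k\to\infty}T_{p_k}^{\rm ext}O_{x_k}.
\]
Here $\limsup$ is the Kuratowski upper limit, the set of all limits of subsequences $w_{k_j}\in T^{\rm ext}_{p_{k_j}}O_{x_{k_j}}$, and vectors in nearby fibers are compared through a local trivialization. The choice of trivialization is immaterial. Indeed, two of them differ by diffeomorphisms $\psi_x$ of the fibers whose differentials depend continuously on the point; since $(p_\ell-p)/t_\ell\to u$ implies $(\psi_x(p_\ell)-\psi_x(p))/t_\ell\to d\psi_x(p)u$, the map $d\psi_x(p)$ carries exterior cones to exterior cones, and $d\psi_{x_k}(p_k)\to d\psi_x(p)$.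

The question whether $I(M)$ is always u.s.c.d.e.\ comes from \cite{nonfocal}, where it appears as a natural conjecture. The flat torus shows what to expect.

\begin{example}[flat torus]\label{ex:torus}
Let $M=\mathbb R^2/\mathbb Z^2$. The geodesic $s\mapsto x+sp$, $s\in[0,1]$, is minimizing exactly when $|p_1|,|p_2|\le\frac12$, so $I(x)=(-\frac12,\frac12)^2$ for all $x$. Let $p_k=(\frac12,\frac12-\frac1k)$, $k\ge2$, and $p=\lim p_k=(\frac12,\frac12)$. Near $p_k$ the complement of $I(x)$ is $\{q_1\ge\frac12\}$, and near $p$ it is $\{q_1\ge\frac12\}\cup\{q_2\ge\frac12\}$. Hence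
\[
T^{\rm ext}_{p_k}I(x)=\{u_1\ge0\},\qquad T^{\rm ext}_{p}I(x)=\{u_1\ge0\}\cup\{u_2\ge0\}.
\]
At the corner the exterior cone jumps up. The interior tangent cones, defined with $p_\ell\in I(x)$ in place of $p_\ell\notin I(x)$, are $\{u_1\le0\}$ at $p_k$ and $\{u_1\le0,\,u_2\le0\}$ at $p$: they jump down.
\end{example}

In general, let $p\in\partial I(x)$. Each minimizing geodesic from $x$ to $\exp_xp$ other than $s\mapsto\exp_x(sp)$, which we call a \emph{competitor}, yields comparison paths for the geodesics near $s\mapsto\exp_x(sp)$, hence an inequality which these must satisfy in order to be minimizing. Suppose that near $(x,p)$ finitely many such inequalities describe everything: $I(M)=\{\max_if_i<0\}$ with smooth $f_i$ whose radial derivatives are positive where $f_i=0$. The derivative of a maximum is the maximum over the active indices, and an index active at $(x_k,p_k)$ for infinitely many $k$ is active at the limit. Upper semicontinuity of exterior cones would follow, as on the torus. The difficulty is that competitors may merge with the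 geodesic itself. This can happen only at conjugate points, and there the linearized inequality given by a competitor degenerates to $0\le0$. One has to find what it says in the limit.

\subsection{Results}

\begin{theorem}\label{thm:A}
For every smooth compact connected Riemannian manifold $M$, the set $I(M)$ is u.s.c.d.e.
\end{theorem}

For a finer statement put, for $(y,p)\in TM$ with $p\ne0$,
\[
G(y,p)=|p|_y-t_C\big(y,p/|p|_y\big).
\]
Let $i_0>0$ be the injectivity radius of $M$, so that $t_C\ge i_0$. For $p\ne0$ we have $p\in I(y)$ iff $G(y,p)<0$, and $p\in\partial I(y)$ iff $G(y,p)=0$. We write $\partial I=\{G=0\}\subset TM$. The only property of $t_C$ that we import is a known fact: \emph{$t_C$ is Lipschitz continuous on $UM$} (Itoh--Tanaka, Li--Nirenberg). Hence $G$ is locally Lipschitz on $TM\setminus0=\{p\neq0\}$; and since $|p|\ge i_0$ on $\partial I$, limits in $TM$ of points of $\partial I$ lie in $\partial I$. Moreover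
\begin{equation}\label{eq:dil}
G(y,\lambda p)=G(y,p)+(\lambda-1)|p|_y\qquad(\lambda>0).
\end{equation}

Recall that for a locally Lipschitz function $f$ on an open subset of $\mathbb R^N$, Clarke's generalized derivative is
\[
f^\circ(Z;U)=\limsup_{Z'\to Z,\ t\downarrow0}\frac{f(Z'+tU)-f(Z')}t ,
\]
and $f$ is \emph{Clarke regular} at $Z$ if for every $U$ the one-sided derivative $f'(Z;U)=\lim_{t\downarrow0}(f(Z+tU)-f(Z))/t$ exists and equals $f^\circ(Z;U)$. A maximum of finitely many smooth functions is the standard example. Finally, $f$ is \emph{strictly differentiable} at $Z$ if the quotients $(f(Z'+tU)-f(Z'))/t$ converge as $Z'\to Z$, $t\downarrow0$, uniformly for bounded $U$, to a linear function of $U$. On $TM$ these notions are used in local coordinates.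

\begin{theorem}\label{thm:B}
In the local coordinates of $TM$ fixed in Section~\ref{sec:coord}, each $Z=(x,p)\in\partial I$ carries a nonempty compact set $\mathrm{Ex}(Z)$ of linear functionals on $T_Z(TM)$, explicitly given in Definition~\ref{def:ex}, with the following properties.
\begin{enumerate}
\item[(1)] $G$ has one-sided directional derivatives at $Z$ in every direction $U$, and
\[
G'(Z;U)=G^\circ(Z;U)=\max_{\Lambda\in\mathrm{Ex}(Z)}\Lambda(U).
\]
Consequently $G$, equivalently $-t_C$ (regarded as a $0$-homogeneous function of $p$), is Clarke regular on $TM\setminus0$, jointly in base and fiber variables.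
\item[(2)] $Z\mapsto\mathrm{Ex}(Z)$ has closed graph, and $G'(Z;U)$ is upper semicontinuous in $(Z,U)$, $Z\in\partial I$.
\item[(3)] $T_p^{\rm ext}I(x)=\bigcup_{\Lambda\in\mathrm{Ex}(Z)}\{u:\Lambda(0,u)\ge0\}$, and the complement of this set is a nonempty open convex cone. Likewise the exterior tangent cone of $I(M)$ at $Z$ in the total space $TM$ is $\bigcup_{\Lambda\in\mathrm{Ex}(Z)}\{\Lambda\ge0\}$, and it is upper semicontinuous along $\partial I$.
\item[(4)] $G$ is differentiable at $Z\in\partial I$ iff $\mathrm{Ex}(Z)$ is a singleton. It is then strictly differentiable at $Z$, and $dG$ is continuous on the set of points of $\partial I$ where $G$ is differentiable.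
\item[(5)] The inclusion in the definition of u.s.c.d.e.\ can be strict, and the analogous statement for interior tangent cones is false in general.
\end{enumerate}
\end{theorem}

The elements of $\mathrm{Ex}(Z)$ will be called \emph{exit functionals}: if $\Lambda(U)>0$, then a point that starts at $Z$ and moves in the direction $U$ is at first outside $I(M)$. There are two kinds, one for each reason why a geodesic stops minimizing: a second minimizing geodesic with the same endpoints (type I), or a conjugate point (type II). The proof has three steps.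
\begin{itemize}
\item Each exit functional really forces an exit (Lemma~\ref{lem:exit}). Comparison paths and the uniform semiconcavity of $\frac12d^2$ away from the diagonal give this.
\item Limits of exit functionals are exit functionals (Lemma~\ref{lem:closed}). This is the heart of the matter: when the competitors merge with the geodesic, the functionals of type I must converge to functionals of type II.
\item Exit functionals account for the whole first-order behavior of $G$ (Proposition~\ref{prop:deriv}). Here the Lipschitz property enters, through Rademacher's theorem.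
\end{itemize}

\section{Merging rays in a one-dimensional model}\label{sec:model}

The second step can be seen by hand in a model where geodesics are straight rays in a plane. This section is only motivation; nothing in it is used later. Let $\varphi=\varphi(y,a)$ be a smooth function of two real variables; $y$ plays the role of the base point and $a$ that of the direction. The ray $(y,a)$ is $t\mapsto z=a+t\varphi_a(y,a)$, and the cost of reaching $z$ at time $t>0$ from $b\in\mathbb R$ is
\[
C_y(t,z;b)=\varphi(y,b)+\frac{(z-b)^2}{2t}.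
\]
The critical points of $b\mapsto C_y(t,z;b)$ are exactly the feet $b$ of rays ending at $z$ at time $t$, since $\partial_bC_y=\varphi_a(y,b)-(z-b)/t$. A ray is minimizing at time $t$ if its foot minimizes this function. The second derivative at a foot $a$ is $\varphi_{aa}+1/t$; if $\varphi_{aa}<0$, it vanishes at the conjugate time $t_{\rm conj}=-1/\varphi_{aa}$.

Suppose the rays with feet $a$ and $\bar a=a+\delta$, $\delta\ne0$, end at the same $z$ at time $t$ with the same cost. Keep $\bar a$ \emph{fixed}, vary $(y,a,t)$, and let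
\[
A(y,a,t)=C_y(t,z;a)-C_y(t,z;\bar a),\qquad z=a+t\varphi_a(y,a).
\]
At our point $A=0$, and where $A>0$ the ray $(y,a)$ is not minimizing at time $t$. So the differential $\alpha=dA$ at our point is an exit functional for the model. Let $v=\varphi_a(y,a)=(z-a)/t$ and $\bar v=\varphi_a(y,\bar a)=(z-\bar a)/t$, so that $v-\bar v=\delta/t$. Since $\partial_bC_y=0$ at both feet,
\[
\alpha=(v-\bar v)\,dz-\tfrac12(v^2-\bar v^2)\,dt+\big(\varphi_y(y,a)-\varphi_y(y,\bar a)\big)dy
\]
with $dz=(1+t\varphi_{aa})da+v\,dt+t\varphi_{ay}\,dy$. The coefficients of $dt$, $da$, $dy$ in $\alpha$ are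
\begin{align*}
\alpha_t&=(v-\bar v)v-\tfrac12(v^2-\bar v^2)=\tfrac12(v-\bar v)^2=\frac{\delta^2}{2t^2},\\
\alpha_a&=\delta\Big(\frac1t+\varphi_{aa}\Big)=-\tfrac12\delta^2\varphi_{aaa}+O(|\delta|^3),\\
\alpha_y&=\delta\varphi_{ay}+\varphi_y(y,a)-\varphi_y(y,\bar a)=-\tfrac12\delta^2\varphi_{aay}+O(|\delta|^3).
\end{align*}
For $\alpha_a$ we used the common endpoint: $-\delta/t=\bar v-v=\delta\varphi_{aa}+\frac12\delta^2\varphi_{aaa}+O(|\delta|^3)$. Altogether
\[
\alpha=-\tfrac12\delta^2\Big\{d\Big(\frac1t+\varphi_{aa}\Big)+O(|\delta|)\Big\}.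
\]
Now let the two rays merge: $\delta\to0$ while $(y,a,t)$ converges to a limit with $t>0$. At the limit $1/t+\varphi_{aa}=0$, by the common endpoint again. The functional $\alpha$ vanishes to second order in $\delta$, but the quotient $\alpha/\alpha_t$ has a limit, namely $dt-t^2d\varphi_{aa}=d(t-t_{\rm conj})$ at the limiting point. So the condition coming from two merging rays becomes the condition coming from the conjugate point.

Three things will be carried over to $M$. The comparison functional is computed with the competitor held fixed. We normalize by its value in the radial direction, which is positive. The terms of order $\delta$ cancel because the two geodesics have a common endpoint and because of the symmetry of second derivatives ($\varphi_{ay}$ occurs in $dz$ and in $\varphi_y(y,\bar a)-\varphi_y(y,a)$). On $M$ this symmetry is the identity \eqref{eq:S} below.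

\section{Coordinates and four facts about minimizing geodesics}\label{sec:coord}

\subsection{Coordinates}

Fix $Z_0=(x_0,p_0)\in\partial I$ and $q_0=\exp_{x_0}p_0$; then $d(x_0,q_0)=|p_0|\ge i_0$. Take a chart near $x_0$ (variable $y$) and a chart near $q_0$ (variable $z$). A tangent vector $p$ at $y$ is represented by the components in $\mathbb R^n$ of the covector $g_y(p,\cdot)$. This is a local trivialization of $TM$, linear on fibers, so that in these coordinates $(y,p)$ ranges over an open subset of $\mathbb R^{2n}$.

Let $\mathcal V\ni x_0$ and $\mathcal W\ni q_0$ be coordinate balls, relatively compact in the chart domains and of Riemannian diameter less than $i_0/16$. Then $d(y',z')\ge\frac78i_0$ for $y'\in\mathcal V$, $z'\in\mathcal W$. For $y\in\mathcal V$ and any $\bar p\in T_yM$ with $\exp_y\bar p\in\mathcal W$, the \emph{final covector} of $\bar p$ is the covector dual to the velocity at $s=1$ of the geodesic $s\mapsto\exp_y(s\bar p)$, $s\in[0,1]$, in the $z$-coordinates.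

Let $\mathcal N\ni Z_0$ be a small ball in the coordinates $(y,p)$, lying over $\mathcal V$, such that on a neighborhood of $\overline{\mathcal N}$ we have $p\ne0$, $G$ is Lipschitz with some constant $L$, and the maps
\[
F(y,p)=\exp_y(p)\in\mathcal W,\qquad P(y,p)=\text{final covector of }p
\]
are defined and smooth. All their derivatives are then bounded on $\mathcal N$. The map $(F,P)$ is the time-one map of the cogeodesic flow; hence it is a diffeomorphism onto its image, and $|P|=|p|$. Put $E(y,p)=\frac12|p|_y^2$.

We write $U=(U_y,U_p)\in\mathbb R^{2n}$ and $\hat w=(0,w)$ for $w\in\mathbb R^n$; in particular $\hat p=(0,p)$ is the radial vector at $(y,p)$. The symbols $D_U$ and $D^2$ denote first and second coordinate derivatives, and a dot is the pairing of covectors with vectors. On vectors of $\mathbb R^n$ without further specification, such as $w$ or $z'-z$, $|\cdot|$ is the Euclidean norm of the coordinates; on $p$, $\bar p$ and on final covectors it is the Riemannian norm.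

\subsection{First variation and its symmetry}

\begin{lemma}\label{lem:var}
On $\mathcal N$, for constant $U,V\in\mathbb R^{2n}$,
\begin{gather}
P\cdot D_UF-p\cdot U_y=D_UE,\label{eq:first}\\
D_VP\cdot D_UF-V_p\cdot U_y=D^2E(U,V)-P\cdot D^2F(U,V).\label{eq:second}
\end{gather}
In particular
\begin{equation}\label{eq:S}
S(U,V):=D_VP\cdot D_UF-V_p\cdot U_y\quad\text{is symmetric in }U,V.
\end{equation}
\end{lemma}

\begin{proof}
Equation \eqref{eq:first} is the first variation formula for the energy of the geodesics $s\mapsto\exp_y(sp)$, $s\in[0,1]$: their energy is $E(y,p)$, their initial and final covectors are $p$ and $P$, and the endpoints move with velocities $U_y$ and $D_UF$. Differentiating \eqref{eq:first} in the direction $V$ gives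
$D_VP\cdot D_UF+P\cdot D^2F(U,V)-V_p\cdot U_y=D^2E(U,V)$, which is \eqref{eq:second}. Its right-hand side is symmetric.
\end{proof}

\subsection{Conjugate directions}

The next fact says that, along a radial line, a Jacobi field vanishing at the endpoint crosses zero with nonzero speed. It gives the positive normalization at conjugate points.

\begin{lemma}\label{lem:conj}
If $Z=(y,p)\in\mathcal N$, $w\ne0$ and $D_{\hat w}F(Z)=0$, then at $Z$
\[
D_{\hat w}P\cdot D^2F(\hat w,\hat p)=|D_{\hat w}P|^2_{g^{-1}(F)}>0 .
\]
\end{lemma}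

\begin{proof}
On $\mathcal N$ the radial derivative of $F$ is the final velocity: $(D_{\hat p}F)^i=g^{ij}(F)P_j$. Differentiate along $\hat w$, remembering that $\hat p=(0,p)$ varies with derivative $\hat w$:
\[
D^2F(\hat w,\hat p)^i+(D_{\hat w}F)^i=g^{ij}(F)D_{\hat w}P_j+(\partial_kg^{ij})(F)(D_{\hat w}F)^kP_j .
\]
At $Z$, where $D_{\hat w}F=0$, this reads $D^2F(\hat w,\hat p)^i=g^{ij}(F)D_{\hat w}P_j$; pair it with $D_{\hat w}P$. Since $(F,P)$ is an immersion and $D_{\hat w}F=0$, we have $D_{\hat w}P\ne0$.
\end{proof}

\subsection{Uniform semiconcavity}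

To show that a geodesic is not minimizing one needs upper bounds for $d$ by smooth functions, with constants independent of the geodesic.

\begin{lemma}\label{lem:semi}
There is a constant $K$ with the following property. Let $y\in\mathcal V$, $z=\exp_y\bar p\in\mathcal W$ with $|\bar p|=d(y,z)$, and let $\bar P$ be the final covector of $\bar p$. Then for all $y'\in\mathcal V$, $z'\in\mathcal W$,
\[
\tfrac12d(y',z')^2\le\tfrac12d(y,z)^2+\bar P\cdot(z'-z)-\bar p\cdot(y'-y)+K\big(|z'-z|^2+|y'-y|^2\big).
\]
\end{lemma}

\begin{proof}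
Let $\ell=|\bar p|\ge\frac78i_0$ and $\rho=\frac14i_0$. Let $m,m'$ be the points of the minimizing geodesic $s\mapsto\exp_y(s\bar p)$, $s\in[0,1]$, at distance $\rho$ from $y$ and from $z$, respectively. By the triangle inequality
\[
d(y',z')\le h(y',z'):=d(y',m)+(\ell-2\rho)+d(m',z'),
\]
with equality at $(y,z)$. For $y'\in\mathcal V$, $z'\in\mathcal W$ the numbers $d(y',m)$ and $d(m',z')$ lie in $[\frac3{16}i_0,\frac5{16}i_0]$. The function $d$ is smooth on $\{0<d<i_0\}$, and the set $\{(y',m)\in\overline{\mathcal V}\times M:\frac3{16}i_0\le d(y',m)\le\frac5{16}i_0\}$ is compact; hence the first and second $y'$-derivatives of $d(y',m)$ are bounded on it. The same argument on $\overline{\mathcal W}$ bounds the $z'$-derivatives of $d(m',z')$. As $\ell\le\operatorname{diam}M$, the second derivatives of $\frac12h^2$ on $\mathcal V\times\mathcal W$ are bounded independently of $y$ and $\bar p$.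

By first variation, the differential of $h$ at $(y,z)$ is $(-\bar p/\ell,\bar P/\ell)$; since $h(y,z)=\ell$, that of $\frac12h^2$ is $(-\bar p,\bar P)$. Taylor's formula on the convex set $\mathcal V\times\mathcal W$, together with $d\le h$, gives the claim.
\end{proof}

\subsection{What happens at the cut time}

\begin{lemma}\label{lem:cut}
Let $(y,p)\in TM$, $p\ne0$. Then $d(y,\exp_yp)=|p|$ iff $G(y,p)\le0$. If $G(y,p)=0$, then $d_p\exp_y$ is singular or there is $\bar p\neq p$ with $|\bar p|=|p|$ and $\exp_y\bar p=\exp_yp$.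
\end{lemma}

\begin{proof}
The equality $d(y,\exp_yp)=|p|$ says that $s\mapsto\exp_y(sp/|p|)$ is minimizing on $[0,|p|]$. Restrictions of minimizing geodesics are minimizing and $d$ is continuous, so this holds iff $|p|\le t_C(y,p/|p|)$.

Let $G(y,p)=0$ and $q_k=\exp_y((1+\frac1k)p)$. By \eqref{eq:dil}, $G(y,(1+\frac1k)p)>0$, so $d(y,q_k)<(1+\frac1k)|p|$ by the first part. Choose $\bar p_k$ with $\exp_y\bar p_k=q_k$ and $|\bar p_k|=d(y,q_k)$. A subsequence converges to some $\bar p$ with $\exp_y\bar p=\exp_yp$ and $|\bar p|=d(y,\exp_yp)=|p|$. If $\bar p=p$, then, because $\bar p_k\ne(1+\frac1k)p$, the map $\exp_y$ is not injective in any neighborhood of $p$; by the inverse function theorem $d_p\exp_y$ is singular.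
\end{proof}

\section{Exit functionals}\label{sec:exit}

\subsection{Definition}

Suppose $Z=(y,p)\in\partial I\cap\mathcal N$ has a competitor $\bar p\ne p$ of the same length and with the same endpoint. When $Z$ moves in the direction $U$, the energy of its own geodesic changes at the rate $P\cdot D_UF-p\cdot U_y$ by \eqref{eq:first}, while Lemma~\ref{lem:semi} bounds $\frac12d^2$ from above at the rate $\bar P\cdot D_UF-\bar p\cdot U_y$. The difference $\alpha(U)$ of these rates is the analog of $dA$ in Section~\ref{sec:model}.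

Suppose instead that $D_{\hat w}F(Z)=0$ for some $w\neq0$. We shall see in \eqref{eq:jac} that $D_{\hat w}P\cdot D_{\hat w}F\le2K|D_{\hat w}F|^2$ at points of $I(M)$ near $Z$. At $Z$ both sides vanish, the right-hand side to second order. So the derivative of the left-hand side,
\[
D_U\big(D_{\hat w}P\cdot D_{\hat w}F\big)(Z)=D_{\hat w}P\cdot D^2F(\hat w,U),
\]
must not be positive if one moves into $I(M)$. This derivative corresponds to $-d(1/t+\varphi_{aa})$ in the model.

\begin{definition}\label{def:ex}
For $Z=(y,p)\in\partial I\cap\mathcal N$ let $\mathrm{Ex}(Z)$ be the set of the following linear functionals on $\mathbb R^{2n}$.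
\begin{itemize}
\item \emph{Type I:} $\Lambda=|p|\,\alpha/\alpha(\hat p)$, where $\bar p\neq p$, $|\bar p|=|p|$, $\exp_y\bar p=\exp_yp$, $P=P(Z)$ and $\bar P$ are the final covectors of $p$ and $\bar p$, and
\[
\alpha(U)=(P-\bar P)\cdot D_UF(Z)-(p-\bar p)\cdot U_y .
\]
\item \emph{Type II:} $\Lambda=|p|\,\beta_w/\beta_w(\hat p)$, where $w\ne0$, $D_{\hat w}F(Z)=0$, and
\[
\beta_w(U)=D_{\hat w}P(Z)\cdot D^2F(Z)(\hat w,U).
\]
\end{itemize}
\end{definition}

The normalizations are possible. For type I, $D_{\hat p}F=g^{-1}P$ gives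
\[
\alpha(\hat p)=(P-\bar P)\cdot g^{-1}P=|p|^2-\langle P,\bar P\rangle>0,
\]
because $|P|=|\bar P|=|p|$, and $P\ne\bar P$ since a geodesic is determined by its final position and velocity. For type II, $\beta_w(\hat p)>0$ is Lemma~\ref{lem:conj}. Thus $\Lambda(\hat p)=|p|$ for every $\Lambda\in\mathrm{Ex}(Z)$, and by Lemma~\ref{lem:cut} $\mathrm{Ex}(Z)\neq\emptyset$. Replacing $w$ by a nonzero multiple does not change the type II functional.

\begin{remark}\label{rem:inv}
$\mathrm{Ex}(Z)$, as a set of functionals on $T_Z(TM)$, does not depend on the charts. For $\alpha$ this is clear, since it pairs covectors with the vectors $dF(U)$ and $d\pi(U)$. Consider $\beta_w$. A change of the $z$-chart transforms $D_{\hat w}P$ and $D^2F(\hat w,U)$ as a covector and a vector, up to terms containing $D_{\hat w}F=0$. A change of the $y$-chart induces a change of coordinates $\Theta$ of $TM$ whose base component does not depend on $p$. So $d\Theta$ maps vertical vectors to vertical vectors, and $D^2\Theta(\hat w,U)$ is a vertical vector $\hat v$. Hence $D^2F(\hat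 w,U)$ changes only by a term $D_{\hat v}F$, and by \eqref{eq:S}, $D_{\hat w}P\cdot D_{\hat v}F=S(\hat v,\hat w)=S(\hat w,\hat v)=D_{\hat v}P\cdot D_{\hat w}F=0$.
\end{remark}

\subsection{Exit functionals force an exit}

\begin{lemma}\label{lem:exit}
Let $Z\in\partial I\cap\mathcal N$, $\Lambda\in\mathrm{Ex}(Z)$ and $\Lambda(U)>0$. Then $Z+tU\notin I(M)$ for all sufficiently small $t>0$.
\end{lemma}

\begin{proof}
Let $Z=(y,p)$ and suppose that $Z_k=Z+t_kU=(y_k,p_k)\in I(M)$ with $t_k\downarrow0$. For large $k$, $Z_k\in\mathcal N$. By Lemma~\ref{lem:cut}, $E(Z_k)=\frac12d(y_k,F(Z_k))^2$ and $E(Z)=\frac12d(y,F(Z))^2$.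

\emph{Type I.} The vector $\bar p$ satisfies the hypothesis of Lemma~\ref{lem:semi} with $z=F(Z)$, because $|\bar p|=|p|=d(y,z)$. With $y'=y_k=y+t_kU_y$ and $z'=F(Z_k)=z+t_kD_UF(Z)+O(t_k^2)$ the lemma gives
\[
E(Z_k)\le E(Z)+t_k\big(\bar P\cdot D_UF(Z)-\bar p\cdot U_y\big)+O(t_k^2).
\]
By \eqref{eq:first}, $E(Z_k)=E(Z)+t_k(P\cdot D_UF(Z)-p\cdot U_y)+O(t_k^2)$. Subtracting, $t_k\alpha(U)\le O(t_k^2)$, so $\alpha(U)\le0$, contrary to $\Lambda(U)>0$.

\emph{Type II.} Fix $k$. Since $I(M)$ is open, $Z_k+\tau\hat w\in I(M)\cap\mathcal N$ for small $|\tau|$, so $E(Z_k+\tau\hat w)=\frac12d(y_k,F(Z_k+\tau\hat w))^2$. Apply Lemma~\ref{lem:semi} to the geodesic of $Z_k$, with $y'=y=y_k$ and $z'=F(Z_k+\tau\hat w)$: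
\[
E(Z_k+\tau\hat w)\le E(Z_k)+P(Z_k)\cdot\big(F(Z_k+\tau\hat w)-F(Z_k)\big)+K\big|F(Z_k+\tau\hat w)-F(Z_k)\big|^2 .
\]
The terms of first order in $\tau$ agree by \eqref{eq:first}. The terms of second order give, at $Z_k$,
\[
D^2E(\hat w,\hat w)\le P\cdot D^2F(\hat w,\hat w)+2K|D_{\hat w}F|^2,
\]
and by \eqref{eq:second} with $U=V=\hat w$ this is
\begin{equation}\label{eq:jac}
D_{\hat w}P(Z_k)\cdot D_{\hat w}F(Z_k)\le2K|D_{\hat w}F(Z_k)|^2 .
\end{equation}
Here it matters that $K$ does not depend on $k$. Since $D_{\hat w}F(Z)=0$, we have $D_{\hat w}F(Z_k)=t_kD^2F(Z)(\hat w,U)+O(t_k^2)$, while $D_{\hat w}P(Z_k)=D_{\hat w}P(Z)+O(t_k)$. So \eqref{eq:jac} says $t_k\beta_w(U)\le O(t_k^2)$, hence $\beta_w(U)\le0$, again contrary to $\Lambda(U)>0$.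
\end{proof}

\subsection{Limits of exit functionals}

\begin{lemma}\label{lem:closed}
Let $Z_k\to Z$ with $Z_k,Z\in\partial I\cap\mathcal N$, and let $\Lambda_k\in\mathrm{Ex}(Z_k)$. Then a subsequence of $(\Lambda_k)$ converges to an element of $\mathrm{Ex}(Z)$. In particular $\mathrm{Ex}(Z)$ is compact.
\end{lemma}

\begin{proof}
The last statement is the case $Z_k=Z$. Write $Z_k=(y_k,p_k)$, $Z=(y,p)$, and pass to a subsequence of constant type.

\emph{Type II.} Normalize $|w_k|=1$ and let $w_k\to w$ along a subsequence. Then $D_{\hat w}F(Z)=0$, and $\beta_{w_k}$ (at $Z_k$) converges to $\beta_w$ (at $Z$). Since $\beta_w(\hat p)>0$ by Lemma~\ref{lem:conj}, $\Lambda_k\to|p|\beta_w/\beta_w(\hat p)$.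

\emph{Type I, competitors that stay apart.} Let $\bar p_k$ be the vector defining $\Lambda_k$. As $|\bar p_k|=|p_k|$ is bounded, $\bar p_k\to\bar p$ along a subsequence, with $|\bar p|=|p|$ and $\exp_y\bar p=\exp_yp$. If $\bar p\ne p$, then $\alpha_k\to\alpha$, the form belonging to $\bar p$, by continuity of the geodesic flow. As $\alpha_k(\hat p_k)\to\alpha(\hat p)>0$, $\Lambda_k$ converges to the type I functional of $\bar p$.

\emph{Type I, merging competitors.} There remains the case $\bar p=p$. Then $\alpha_k\to0$, and we have to expand to second order. Let $\delta=\delta_k=\bar p_k-p_k\to0$, $\delta_k\ne0$, and let $w_k=\delta_k/|\delta_k|\to w$ along a subsequence, where $|\delta_k|$ is the Euclidean norm. For large $k$ both $Z_k$ and $(y_k,\bar p_k)$ lie in the ball $\mathcal N$, and $F(y_k,\bar p_k)=F(Z_k)$. With $\bar P_k=P(y_k,\bar p_k)$, $P_k=P(Z_k)$ and all derivatives taken at $Z_k$, Taylor's formula gives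
\begin{align}
\bar P_k-P_k&=D_{\hat\delta}P+\tfrac12D^2P(\hat\delta,\hat\delta)+O(|\delta|^3),\label{eq:Pexp}\\
0&=D_{\hat\delta}F+\tfrac12D^2F(\hat\delta,\hat\delta)+O(|\delta|^3).\label{eq:Fexp}
\end{align}
Dividing \eqref{eq:Fexp} by $|\delta|$ and letting $k\to\infty$ we get $D_{\hat w}F(Z)=0$: the limit is conjugate in the direction $w$. Now
\[
-\alpha_k(U)=(\bar P_k-P_k)\cdot D_UF-\delta\cdot U_y .
\]
Its first-order part is $S(U,\hat\delta)$, and by the symmetry \eqref{eq:S} and \eqref{eq:Fexp} it is in fact of second order: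
\[
D_{\hat\delta}P\cdot D_UF-\delta\cdot U_y=S(U,\hat\delta)=S(\hat\delta,U)=D_UP\cdot D_{\hat\delta}F
=-\tfrac12D_UP\cdot D^2F(\hat\delta,\hat\delta)+O(|\delta|^3).
\]
Together with \eqref{eq:Pexp}, uniformly for bounded $U$,
\begin{equation}\label{eq:brace}
-\alpha_k(U)=\tfrac12|\delta_k|^2\big\{D^2P(\hat w_k,\hat w_k)\cdot D_UF-D_UP\cdot D^2F(\hat w_k,\hat w_k)\big\}+O(|\delta_k|^3).
\end{equation}
To identify the limit of the braces, differentiate $S(U,V)=S(V,U)$ in the direction $\hat w$, with $U,V$ constant, and then put $V=\hat w$: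
\[
D^2P(\hat w,\hat w)\cdot D_UF+D_{\hat w}P\cdot D^2F(U,\hat w)=D^2P(U,\hat w)\cdot D_{\hat w}F+D_UP\cdot D^2F(\hat w,\hat w).
\]
At $Z$ we have $D_{\hat w}F=0$, so the braces in \eqref{eq:brace} converge to $-D_{\hat w}P\cdot D^2F(\hat w,U)=-\beta_w(U)$, uniformly for bounded $U$. Hence
\[
\alpha_k(U)=\tfrac12|\delta_k|^2\big(\beta_w(U)+o(1)\big),\qquad
\alpha_k(\hat p_k)=\tfrac12|\delta_k|^2\big(\beta_w(\hat p)+o(1)\big).
\]
Since $\beta_w(\hat p)>0$ by Lemma~\ref{lem:conj}, we conclude $\Lambda_k\to|p|\beta_w/\beta_w(\hat p)$, a type II functional in $\mathrm{Ex}(Z)$.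
\end{proof}

\begin{example}[round sphere]
On the unit sphere $S^n\subset\mathbb R^{n+1}$, $n\ge2$, take $|p|=|\bar p|=\pi$, $\bar p\neq p$. Both geodesics end at $-y$, with final velocities $-p$ and $-\bar p$. Identifying covectors with vectors, and with Riemannian norms throughout, $\alpha(\hat p)=\pi^2-\langle p,\bar p\rangle=\frac12|\bar p-p|^2$. For a unit vector $w\perp p$ we have $D_{\hat w}F=0$ and $D_{\hat w}P=-w$, so $\beta_w(\hat p)=1$ by Lemma~\ref{lem:conj}. Thus $\alpha(\hat p)=\frac12|\bar p-p|^2\beta_w(\hat p)$ exactly, in agreement with the expansion above.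
\end{example}

\section{Exit functionals determine the derivative of $G$}\label{sec:deriv}

Lemma~\ref{lem:exit} controls only the sign of $G$ near $Z$. The dilation identity \eqref{eq:dil} turns this into a lower bound for difference quotients. The upper bound is reached through points of differentiability: there the lower bound leaves no freedom, and Lemma~\ref{lem:closed} carries the information to the limit.

\begin{proposition}\label{prop:deriv}
For $Z=(y,p)\in\partial I\cap\mathcal N$ and $U\in\mathbb R^{2n}$ the one-sided derivative $G'(Z;U)=\lim_{t\downarrow0}G(Z+tU)/t$ exists, and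
\[
G'(Z;U)=G^\circ(Z;U)=\max_{\Lambda\in\mathrm{Ex}(Z)}\Lambda(U).
\]
\end{proposition}

\begin{proof}
For $U=0$ all three quantities vanish; let $U\ne0$.

\emph{Lower bound.} Let $\Lambda\in\mathrm{Ex}(Z)$, $b<\Lambda(U)$, and $U'=U-\frac b{|p|}\hat p$. Since $\Lambda(\hat p)=|p|$, we have $\Lambda(U')=\Lambda(U)-b>0$, so $G(Z+tU')\ge0$ for small $t>0$ by Lemma~\ref{lem:exit}. Multiply the fiber component of $Z+tU'$ by $1+tb/|p|$; as
\[
\Big(1+\frac{tb}{|p|}\Big)\Big(p+tU_p-\frac{tb}{|p|}p\Big)=p+tU_p+O(t^2),
\]
the result is a point $Z+tU+O(t^2)$. By \eqref{eq:dil}, $G$ changes under this dilation by $\frac{tb}{|p|}(|p|+O(t))$, so its value at the new point is at least $tb+O(t^2)$, whatever the sign of $b$. By the Lipschitz property $G(Z+tU)\ge tb-O(t^2)$. Letting first $t\downarrow0$ and then $b\uparrow\Lambda(U)$,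
\begin{equation}\label{eq:lower}
\liminf_{t\downarrow0}\frac{G(Z+tU)}t\ge\Lambda(U)\qquad\text{for all }\Lambda\in\mathrm{Ex}(Z).
\end{equation}

\emph{Upper bound.} Let $c=G^\circ(Z;U)$, which is finite. Choose $Z_k\to Z$ and $t_k\downarrow0$ with $G(Z_k+t_kU)-G(Z_k)\ge(c-\frac1k)t_k$; we consider large $k$ only. By Rademacher's theorem (Lipschitz functions are differentiable almost everywhere) and Fubini's theorem, for almost every small $\zeta\in\mathbb R^{2n}$ the function $G$ is differentiable at $Z_k+\zeta+sU$ for almost every $s\in[0,t_k]$. Pick such a $\zeta_k$ with $|\zeta_k|\le t_k/k$. Then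
\[
\int_0^{t_k}dG(Z_k+\zeta_k+sU)(U)\,ds=G(Z_k+\zeta_k+t_kU)-G(Z_k+\zeta_k)\ge\Big(c-\frac{1+2L}k\Big)t_k ,
\]
so there are points $Z_k'=(y_k',p_k')\to Z$ at which $G$ is differentiable and $dG(Z_k')(U)\ge c-(1+2L)/k$.

We move these points to $\partial I$ by dilations. Let $m_\lambda(y,p)=(y,\lambda p)$, a linear map in our coordinates, and let $\lambda_k=t_C(y_k',p_k'/|p_k'|)/|p_k'|$. Then $\lambda_k\to t_C(y,p/|p|)/|p|=1$, and $Z_k'':=m_{\lambda_k}(Z_k')\in\partial I$ converges to $Z$, so $Z_k''\in\mathcal N$ for large $k$. By \eqref{eq:dil}, $G\circ m_{\lambda_k}=G+(\lambda_k-1)|p|$. Hence $G$ is differentiable at $Z_k''$, and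
\[
dG(Z_k'')(m_{\lambda_k}V)=dG(Z_k')(V)+(\lambda_k-1)\,d|p|(Z_k')(V)\qquad\text{for all }V .
\]
Take $V=U$. Since $\|dG\|\le L$ and $m_{\lambda_k}U\to U$, we obtain $dG(Z_k'')(U)\ge c-o(1)$.

Let $\Lambda_k\in\mathrm{Ex}(Z_k'')$. By \eqref{eq:lower} at $Z_k''$, $\Lambda_k(V)\le dG(Z_k'')(V)$ for all $V$; both sides are linear in $V$, so $\Lambda_k=dG(Z_k'')$. By Lemma~\ref{lem:closed}, along a subsequence $\Lambda_k\to\Lambda\in\mathrm{Ex}(Z)$, and $\Lambda(U)\ge c$.

Together with \eqref{eq:lower} and $G(Z)=0$,
\[
c\le\Lambda(U)\le\sup_{\Lambda'\in\mathrm{Ex}(Z)}\Lambda'(U)\le\liminf_{t\downarrow0}\frac{G(Z+tU)}t\le\limsup_{t\downarrow0}\frac{G(Z+tU)}t\le G^\circ(Z;U)=c .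
\]
All terms are equal, and the supremum is attained at $\Lambda$.
\end{proof}

Let $T^{\rm ext}_ZI(M)$ denote the exterior tangent cone in the total space: the set of limits of $(Z_\ell-Z)/t_\ell$ with $Z_\ell\notin I(M)$, $Z_\ell\to Z$, $t_\ell>0$, $t_\ell\to0$, in our coordinates.

\begin{lemma}\label{lem:cone}
For $Z=(x,p)\in\partial I\cap\mathcal N$,
\[
T_Z^{\rm ext}I(M)=\{U:\ G'(Z;U)\ge0\},\qquad T_p^{\rm ext}I(x)=\{u:\ G'(Z;\hat u)\ge0\}.
\]
\end{lemma}

\begin{proof}
Let $U_\ell=(Z_\ell-Z)/t_\ell\to U$ with $Z_\ell\notin I(M)$, $Z_\ell\to Z$, $t_\ell>0$, $t_\ell\to0$. For large $\ell$, $G(Z_\ell)\ge0$ and $G(Z+t_\ell U)\ge G(Z_\ell)-Lt_\ell|U-U_\ell|\ge-Lt_\ell|U-U_\ell|$. Dividing by $t_\ell$ gives $G'(Z;U)\ge0$. With $Z_\ell=(x,p_\ell)$ and $U=\hat u$ this proves the inclusion $\subset$ in the second equality too.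

Conversely let $G'(Z;U)\ge0$. Put $\varepsilon(t)=\max\{0,-G(Z+tU)/t\}$; then $\varepsilon(t)\to0$ as $t\downarrow0$. Let $Z_t$ be obtained from $Z+tU=(y_t,p_t)$ by multiplying the fiber component by $1+\varepsilon(t)t/|p_t|$. By \eqref{eq:dil}, $G(Z_t)=G(Z+tU)+\varepsilon(t)t\ge0$, so $Z_t\notin I(M)$. Moreover $Z_t\to Z$ and $(Z_t-Z)/t=U+\varepsilon(t)(0,p_t/|p_t|)\to U$. If $U=\hat u$ is vertical, then $Z_t$ stays in the fiber over $x$, which gives the second equality.
\end{proof}

\section{Proofs of the theorems}

\begin{proposition}\label{prop:usc}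
Let $Z_k\to Z$ in $TM$ with $Z_k\in\partial I$. Then $Z\in\partial I$, and in the coordinates of Section~\ref{sec:coord} with $Z_0=Z$: if $U_k\in T^{\rm ext}_{Z_k}I(M)$ for infinitely many $k$ and $U_k\to U$ along these $k$, then $U\in T^{\rm ext}_ZI(M)$.
\end{proposition}

\begin{proof}
$Z\in\partial I$ because $|p|\ge i_0$ on $\partial I$ and $G$ is continuous. For large $k$, $Z_k\in\mathcal N$. By Lemma~\ref{lem:cone} and Proposition~\ref{prop:deriv} there is $\Lambda_k\in\mathrm{Ex}(Z_k)$ with $\Lambda_k(U_k)\ge0$, for each of the given $k$ that is large. By Lemma~\ref{lem:closed}, along a subsequence $\Lambda_k\to\Lambda\in\mathrm{Ex}(Z)$, so $\Lambda(U)\ge0$. Hence $G'(Z;U)\ge\Lambda(U)\ge0$ by Proposition~\ref{prop:deriv}, and $U\in T_Z^{\rm ext}I(M)$ by Lemma~\ref{lem:cone}.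
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
By Lemma~\ref{lem:cone}, $u\in T^{\rm ext}_pI(x)$ iff $\hat u\in T^{\rm ext}_{(x,p)}I(M)$. So Proposition~\ref{prop:usc}, applied to $Z_k=(x_k,p_k)$ and vertical vectors $U_k=\hat u_k$, is the inclusion required in the definition of u.s.c.d.e., in the trivialization of Section~\ref{sec:coord}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
The sets $\mathrm{Ex}(Z)$ are nonempty (Section~\ref{sec:exit}) and compact (Lemma~\ref{lem:closed}). Statements (1)--(4) are local: near a given point $Z_0$ of $\partial I$ we use the coordinates of Section~\ref{sec:coord}, and all points of $\partial I$ considered lie in $\mathcal N$.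

(1) At points of $\partial I$ this is Proposition~\ref{prop:deriv}. Any $Z\in TM\setminus0$ is $m_\lambda(Z^*)$ with $Z^*\in\partial I$ and $\lambda>0$, where $m_\lambda(y,p)=(y,\lambda p)$. By \eqref{eq:dil}, $G=(G+(\lambda-1)|p|)\circ m_\lambda^{-1}$. Adding a smooth function $f$ adds $df(U)$ both to $G'$ and to $G^\circ$, because its difference quotients converge to $df(U)$ as $Z'\to Z^*$, $t\downarrow0$; composition with a linear isomorphism of the coordinates transports both derivatives. So Clarke regularity passes from $Z^*$ to $Z$. Finally $-t_C=G-|p|$ with $|p|$ smooth on $TM\setminus0$.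

(2) The closed graph is Lemma~\ref{lem:closed}. Let $(Z_k,U_k)\to(Z,U)$ with $Z_k\in\partial I$, and choose $\Lambda_k\in\mathrm{Ex}(Z_k)$ with $\Lambda_k(U_k)=G'(Z_k;U_k)$. Along a subsequence realizing $\limsup_kG'(Z_k;U_k)$, Lemma~\ref{lem:closed} gives a limit $\Lambda\in\mathrm{Ex}(Z)$, and the $\limsup$ equals $\Lambda(U)\le G'(Z;U)$.

(3) The two formulas are Lemma~\ref{lem:cone} and Proposition~\ref{prop:deriv}, since the maximum is attained. The complement of $T_p^{\rm ext}I(x)$ is $\{u:\max_\Lambda\Lambda(\hat u)<0\}$. The maximum of a compact set of linear functionals is continuous and sublinear, so this is an open convex cone. It contains $-p$, because $\Lambda(-\hat p)=-|p|$. Upper semicontinuity in the total space is Proposition~\ref{prop:usc}.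

(4) If $G$ is differentiable at $Z\in\partial I$, then \eqref{eq:lower} gives $\Lambda\le dG(Z)$, hence $\Lambda=dG(Z)$ by linearity, for every $\Lambda\in\mathrm{Ex}(Z)$. So $\mathrm{Ex}(Z)=\{dG(Z)\}$. Conversely let $\mathrm{Ex}(Z)=\{\Lambda\}$. Then $G^\circ(Z;\cdot)=\Lambda$, so
\[
\limsup_{Z'\to Z,\,t\downarrow0}\frac{G(Z'+tU)-G(Z')}t=\Lambda(U).
\]
Writing $Z''=Z'+tU$, which tends to $Z$, we also have
\[
\liminf_{Z'\to Z,\,t\downarrow0}\frac{G(Z'+tU)-G(Z')}t\ge-\limsup_{Z''\to Z,\,t\downarrow0}\frac{G(Z''-tU)-G(Z'')}t=-G^\circ(Z;-U)=\Lambda(U).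
\]
Thus the quotients converge to $\Lambda(U)$ for each $U$. They are Lipschitz in $U$ with constant $L$, so the convergence is uniform for bounded $U$, and $G$ is strictly differentiable at $Z$. Finally let $Z_k\to Z$, where $Z_k$ and $Z$ are points of $\partial I$ at which $G$ is differentiable. Then $\mathrm{Ex}(Z_k)=\{dG(Z_k)\}$ and $\mathrm{Ex}(Z)=\{dG(Z)\}$. By Lemma~\ref{lem:closed} every subsequence of $dG(Z_k)$ has a further subsequence converging to $dG(Z)$, so $dG(Z_k)\to dG(Z)$.

(5) In Example~\ref{ex:torus} the upper limit of the exterior cones at the points $p_k$ is $\{u_1\ge0\}$, strictly smaller than $\{u_1\ge0\}\cup\{u_2\ge0\}$. The upper limit of the interior cones is $\{u_1\le0\}$, which is not contained in $\{u_1\le0,\,u_2\le0\}$.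
\end{proof}

\begin{thebibliography}{1}
\bibitem{nonfocal} \emph{Regularity of Optimal Transport in Curved Geometry: The Nonfocal Case}, \url{http://math.univ-lyon1.fr/homes-www/loeper/mespublis/loeper-villani-rev2.pdf}.
\end{thebibliography}

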